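# Congruence identities of groups, loops and quasigroups

## The guess that loops obey fewer congruence identities

Attach to every algebra $\mathbf A$ its lattice of congruences $\mathrm{Con}\,\mathbf A$, and to every variety $\mathcal K$ of algebras the set of lattice equations that hold in all $\mathrm{Con}\,\mathbf A$, $\mathbf A\in\mathcal K$. These equations are the *congruence identities* of $\mathcal K$. Groups have some congruence identities. Loops are "groups without associativity". Do loops have the same congruence identities as groups? Do quasigroups?

The answer that one would first guess is *no*. A loop satisfies much less than a group does, so some congruence identity of groups should fail for loops. There is even a precedent. Write $\mathcal G$ for the variety of groups and $\mathcal A$ for the variety of abelian groups. The following is a result of Pálfy and Szabó.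

(i) There is a lattice equation which holds in the congruence lattices of all abelian groups but not in those of all groups.

So dropping commutativity destroys a congruence identity, and it is natural to expect that dropping associativity destroys another. We shall test this guess and then see that it is wrong. The question is posed in "Alan Day's Early Work: Congruence Identities". First, the exact terms.

**Definition (congruence variety).** For a variety $\mathcal K$, the congruence variety $\mathbf{Con}\,\mathcal K$ is the variety of lattices generated by all $\mathrm{Con}\,\mathbf A$, $\mathbf A\in\mathcal K$. Equivalently, it is the class of all lattices that satisfy every congruence identity of $\mathcal K$.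

For instance, if all $\mathrm{Con}\,\mathbf A$ with $\mathbf A\in\mathcal K$ lie in $\mathbf{Con}\,\mathcal K'$, then $\mathbf{Con}\,\mathcal K\subseteq\mathbf{Con}\,\mathcal K'$, because $\mathbf{Con}\,\mathcal K'$ is a variety.

**Definition (quasigroup, loop).** A quasigroup is an algebra $(Q;\cdot,\backslash,/)$ satisfying
$$x\backslash(xy)=y,\qquad x(x\backslash y)=y,\qquad (xy)/y=x,\qquad (x/y)y=x .$$
So every left translation $L_c:x\mapsto cx$ is a bijection with inverse $x\mapsto c\backslash x$, and similarly on the right. A loop is a quasigroup with a constant $1$ satisfying $1x=x1=x$.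

A small quasigroup is $\mathbb Z_3$ with $x\cdot y=x-y$. Here $x\backslash y=x-y$ and $x/y=x+y$. It is not associative: $(0-0)-1=-1$, whereas $0-(0-1)=1$. A small loop that is not a group is given by the multiplication table
$$\begin{array}{c|ccccc}
\cdot&1&2&3&4&5\\ \hline
1&1&2&3&4&5\\
2&2&1&4&5&3\\
3&3&5&1&2&4\\
4&4&3&5&1&2\\
5&5&4&2&3&1
\end{array}$$
Every row and every column contains each element once, and $1$ is an identity. Every element has square $1$, which is impossible in a group of order $5$.

**Standing facts.** Algebras are nonempty; if an empty quasigroup is admitted, its congruence lattice is trivial. In $\mathrm{Con}\,\mathbf A$ meets are intersections, and the join of two congruences is the transitive closure of their union. Hence if $\mathbf A,\mathbf B$ have the same universe and every congruence of $\mathbf A$ is one of $\mathbf B$, then $\mathrm{Con}\,\mathbf A$ is a sublattice of $\mathrm{Con}\,\mathbf B$. For a group $G$, $\mathcal N(G)$ denotes the lattice of normal subgroups, with $N\vee N'=NN'$ and $N\wedge N'=N\cap N'$. It is isomorphic to $\mathrm{Con}\,G$.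

**Definition (Mal'cev operation).** A Mal'cev operation on a set is a ternary operation $p$ with
$$p(x,x,z)=z,\qquad p(x,y,y)=x .$$
A polynomial operation of an algebra is a term operation with some variables replaced by constants from the algebra. Congruences are preserved by polynomial operations.

In a group, $p(x,y,z)=xy^{-1}z$ is a Mal'cev operation. A stranger example, to be used below, lives on any set:
$$d(x,y,z)=\begin{cases}z&\text{if }x=y,\\ x&\text{if }x\ne y.\end{cases}$$
Indeed $d(x,x,z)=z$, and $d(x,y,y)=x$ whether or not $x=y$.

**Mal'cev's theorem (recalled).** A variety is congruence permutable, that is, $\alpha\circ\beta=\beta\circ\alpha$ for all congruences $\alpha,\beta$ of its members, if and only if it has a ternary term that induces a Mal'cev operation on each member.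

The direction from the term to permutability is one line. If $x\,\alpha\,z\,\beta\,y$, then $w=p(x,z,y)$ satisfies $x=p(x,z,z)\,\beta\,w$ and $w\,\alpha\,p(z,z,y)=y$. When $\alpha$ and $\beta$ permute, $\alpha\vee\beta=\alpha\circ\beta$.

Here are the two main statements. The first says far more than the question asks.

**Theorem 1.** Let $\mathbf A$ be an algebra having a Mal'cev polynomial operation (e.g. any algebra in a congruence permutable variety). Then $\mathrm{Con}\,\mathbf A$ is a homomorphic image of a sublattice of $\mathcal N(K)$ for some free group $K$. Hence $\mathrm{Con}\,\mathbf A\in\mathbf{Con}\,\mathcal G$.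

**Theorem 2.** $\mathbf{Con}\,\mathcal G=\mathbf{Con}(\text{loops})=\mathbf{Con}(\text{quasigroups})$.

## Prime order, the modular law, the Arguesian law

To defend the guess we would need an equation that holds for groups and fails for some loop. Let us look for one.

**Loops of prime order.** Let $L$ be a finite loop, $\theta$ a congruence, and $C,D$ two classes with $c\in C$, $d\in D$. The bijection $x\mapsto(d/c)x$ sends $c$ to $d$. Both it and its inverse $x\mapsto(d/c)\backslash x$ preserve $\theta$, so it maps $C$ onto $D$. All classes thus have the same size, which divides $|L|$. If $|L|$ is prime, $\mathrm{Con}\,L$ is a two-element chain, as for the cyclic group of that order. The five-element loop above separates nothing.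

**The modular law.** The term
$$p(x,y,z)=(x/(y\backslash y))\cdot(y\backslash z)$$
is a Mal'cev term for quasigroups, hence for loops. First, $p(x,y,y)=(x/(y\backslash y))(y\backslash y)=x$. Secondly, $x(x\backslash x)=x$ gives $x/(x\backslash x)=x$, so $p(x,x,z)=x(x\backslash z)=z$. Congruences of quasigroups therefore permute. Let $\alpha\le\gamma$ and $(x,y)\in(\alpha\vee\beta)\wedge\gamma$. There is $z$ with $x\,\alpha\,z\,\beta\,y$. Then $z\,\gamma\,x\,\gamma\,y$, so $(z,y)\in\beta\wedge\gamma$ and $(x,y)\in\alpha\vee(\beta\wedge\gamma)$. The modular law holds for loops too.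

**The Arguesian law.** Here is a heavier test. For $\alpha_0,\alpha_1,\alpha_2,\beta_0,\beta_1,\beta_2$ put $\gamma_k=(\alpha_i\vee\alpha_j)\wedge(\beta_i\vee\beta_j)$ for $\{i,j,k\}=\{0,1,2\}$, and $\gamma=\gamma_2\wedge(\gamma_0\vee\gamma_1)$. The law says
$$\bigwedge_{i=0}^{2}(\alpha_i\vee\beta_i)\ \le\ \bigl(\alpha_0\wedge(\alpha_1\vee\gamma)\bigr)\vee\bigl(\beta_0\wedge(\beta_1\vee\gamma)\bigr).$$
Let $(x,y)$ be in the left side. By permutability there are $z_i$ with $x\,\alpha_i\,z_i\,\beta_i\,y$. Going from $z_i$ to $z_j$ through $x$, and also through $y$, gives $(z_i,z_j)\in\gamma_k$. So $(z_0,z_1)\in\gamma_2$, and passing through $z_2$, $(z_0,z_1)\in\gamma_1\vee\gamma_0$. Hence $(z_0,z_1)\in\gamma$. Now $(x,z_0)\in\alpha_0$, and the path $x,z_1,z_0$ shows $(x,z_0)\in\alpha_1\vee\gamma$. Likewise $(z_0,y)\in\beta_0\wedge(\beta_1\vee\gamma)$. So $(x,y)$ is in the right side.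

In both tests the proof used permutability of the congruences and never looked at the group. The guess could still be saved by an equation whose truth in groups needs something more. Theorem 1 says that there is no such equation.

## Transferring congruences to normal subgroups

To show that a lattice $\mathrm{Con}\,\mathbf A$ obeys all congruence identities of groups, we want a group $K$ whose normal subgroups "simulate" the congruences of $\mathbf A$. The next lemma isolates what the simulation has to provide.

**Lemma 3.** Let $\mathbf A$ be an algebra with universe $A$ and $K$ a group. Suppose we have maps $\iota:A\to K$, $\psi:K\to A$, and for each $\theta\in\mathrm{Con}\,\mathbf A$ a normal subgroup $M_\theta$ of $K$, such that for all $a,b\in A$, $k,l\in K$: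

- (T1) $\psi(\iota(a))=a$;
- (T2) if $kl^{-1}\in M_\theta$, then $(\psi(k),\psi(l))\in\theta$;
- (T3) if $(a,b)\in\theta$, then $\iota(a)\iota(b)^{-1}\in M_\theta$.

Let $q$ be an $m$-ary lattice term and $\theta_1,\dots,\theta_m\in\mathrm{Con}\,\mathbf A$. Write $q(\theta)=q(\theta_1,\dots,\theta_m)$ and $q(M)=q(M_{\theta_1},\dots,M_{\theta_m})\in\mathcal N(K)$. Then:

- (a) if $kl^{-1}\in q(M)$, then $(\psi(k),\psi(l))\in q(\theta)$;
- (b) if $(a,b)\in q(\theta)$, then $\iota(a)\iota(b)^{-1}\in q(M)$;
- (c) $q(\theta)=\{(a,b)\in A^2:\iota(a)\iota(b)^{-1}\in q(M)\}$.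

Moreover, $\mathrm{Con}\,\mathbf A$ is a homomorphic image of the sublattice $T$ of $\mathcal N(K)$ generated by all the $M_\theta$.

**Step 1: (a) and (b) by induction on $q$.** This step carries the two implications (T2), (T3) from variables to all lattice terms. If $q$ is a variable, (a) is (T2) and (b) is (T3). If $q=q_1\wedge q_2$, both lattices use intersections, and each claim follows from the claims for $q_1$ and $q_2$. Let $q=q_1\vee q_2$.

For (a): $q(M)=q_1(M)q_2(M)$, so $kl^{-1}=n_1n_2$ with $n_j\in q_j(M)$. Put $h=n_2l\in K$. Then $kh^{-1}=kl^{-1}n_2^{-1}=n_1$ and $hl^{-1}=n_2$. By induction $(\psi(k),\psi(h))\in q_1(\theta)$ and $(\psi(h),\psi(l))\in q_2(\theta)$. So $(\psi(k),\psi(l))\in q(\theta)$.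

For (b): there are $a=c_0,c_1,\dots,c_r=b$ such that each $(c_{j-1},c_j)$ lies in $q_1(\theta)$ or in $q_2(\theta)$. By induction each $\iota(c_{j-1})\iota(c_j)^{-1}$ lies in $q_1(M)$ or in $q_2(M)$. The product of these elements for $j=1,\dots,r$ telescopes to $\iota(a)\iota(b)^{-1}$, which therefore lies in $q(M)$. (If $r=0$, the element is $1$.)

**Step 2: (c).** This step recovers $q(\theta)$ from $q(M)$. The inclusion "$\subseteq$" is (b). For "$\supseteq$", apply (a) to $k=\iota(a)$, $l=\iota(b)$ and use (T1).

**Step 3: the homomorphism.** We turn (c) into a lattice map. For $N\in T$ put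
$$\rho(N)=\{(a,b)\in A^2:\iota(a)\iota(b)^{-1}\in N\}.$$
Each $N\in T$ has the form $q(M)$ for some $q$ and some list of congruences, and then $\rho(N)=q(\theta)$ by (c). In particular $\rho(N)$ is a congruence. Since $\rho$ is defined without reference to the way $N$ is written, there is no question of well-definedness. If $N=q(M)$ and $N'=q'(M)$, where we may use one common list of congruences for both, then $N\vee N'=(q\vee q')(M)$ and (c) gives
$$\rho(N\vee N')=(q\vee q')(\theta)=\rho(N)\vee\rho(N').$$
The same holds for $\wedge$. Finally $\rho(M_\theta)=\theta$, by (c) for a variable, so $\rho$ is onto. $\blacksquare$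

Note that $\theta\mapsto M_\theta$ is not assumed to preserve joins or meets. This freedom will be needed.

## Left translations, and where they stop being enough

The sensible first choice of $K$ for a loop is a group of translations. Composition of maps is associative whatever the multiplication is. This choice does work for loops and quasigroups, as we now check.

Let $Q$ be a nonempty quasigroup, $K$ the group of permutations of $Q$ generated by all left translations $L_c$, and $e\in Q$ a fixed element. Every $k\in K$ and its inverse are unary polynomial operations of $Q$, so they preserve every congruence. Put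
$$M_\theta=\{k\in K:(k(x),x)\in\theta\text{ for all }x\in Q\},\qquad \iota(a)=L_{a/e},\qquad \psi(k)=k(e).$$

*$M_\theta$ is a normal subgroup.* It contains the identity. If $k,l\in M_\theta$, then $k(l(x))\,\theta\,l(x)\,\theta\,x$. Putting $x=k^{-1}(y)$ in $(k(x),x)\in\theta$ gives $(y,k^{-1}(y))\in\theta$. If $k\in M_\theta$ and $g\in K$, apply $g$ to $k(g^{-1}(x))\,\theta\,g^{-1}(x)$ to get $gkg^{-1}(x)\,\theta\,x$.

*(T1)* $\psi(\iota(a))=(a/e)e=a$.

*(T2)* If $kl^{-1}\in M_\theta$, then $k(e)=kl^{-1}(l(e))\,\theta\,l(e)$.

*(T3)* If $(a,b)\in\theta$, then $L_{a/e}L_{b/e}^{-1}(x)=(a/e)\bigl((b/e)\backslash x\bigr)\ \theta\ (b/e)\bigl((b/e)\backslash x\bigr)=x$ for all $x$.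

By Lemma 3, $\mathrm{Con}\,Q\in\mathbf{Con}\,\mathcal G$. For a loop, forget the constant $1$: it does not affect congruences. So the opening guess is already refuted in one direction, and the other direction will be easy.

Now try the same for an algebra $(A;p)$ about which we know only that $p$ is Mal'cev. The map $x\mapsto p(a,b,x)$ should play the part of $L_aL_b^{-1}$. It does satisfy the analogue of (T3): if $(a,b)\in\theta$, then $p(a,b,x)\,\theta\,p(b,b,x)=x$. But it need not be a permutation. For the operation $d$ above and $a\ne b$, the map $x\mapsto d(a,b,x)$ is constant with value $a$. The maps generate a monoid, not a group, and the expression $kl^{-1}$ in (T2) has no meaning.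

The way past this point is to stop asking that elements of $K$ be maps on $A$. Invert formally: let $K$ consist of words in a free group. The whole burden then falls on $\psi$, which must assign a value in $A$ to each group element, hence must be unchanged when letters cancel. In a group, with $p=xy^{-1}z$, the word $[a_1][a_2]^{-1}[a_3]\cdots[a_n]$ would be evaluated to $a_1a_2^{-1}a_3\cdots a_n$. What we shall need is a family of terms $t_n$ in the language of $p$ which imitate only one feature of this product, namely cancellation of equal neighbors. If $\psi$ is given by terms, it commutes with quotient maps, and (T2) will follow from that.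

## Terms that respect cancellation

Let $\mathcal M$ be the variety of all algebras $(A;p)$ with $p$ a Mal'cev operation. We want $t_1=x_1$ and, for $n=3$, a term with $t_3|_{x_2=x_1}=x_3$ and $t_3|_{x_3=x_2}=x_1$. So $t_3=p(x_1,x_2,x_3)$ will do.

For $n=5$ the obvious try is $u=p(p(x_1,x_2,x_3),x_4,x_5)$. Setting $x_2=x_1$ gives $p(x_3,x_4,x_5)$, setting $x_3=x_2$ gives $p(x_1,x_4,x_5)$, and setting $x_5=x_4$ gives $p(x_1,x_2,x_3)$, all as desired. But setting $x_4=x_3$ we would need
$$p(p(x_1,x_2,x_3),x_3,x_5)=p(x_1,x_2,x_5),$$
a form of associativity, and it fails in $\mathcal M$. With $d$ on $\{0,1\}$ and $x_1=0$, $x_2=1$, $x_3=0$, $x_5=1$, the left side is $d(d(0,1,0),0,1)=d(0,0,1)=1$, and the right side is $d(0,1,1)=0$.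

The remedy is to repair the wrong substitution with $p$ itself. Write $P=p(x_1,x_2,x_3)$. The term
$$v=p\bigl(u,\;p(P,x_3,x_5),\;p(x_1,x_2,x_5)\bigr)$$
has as its middle entry what $u$ becomes at $x_4=x_3$, and as its last entry what $u$ *should* become. So at $x_4=x_3$ its first two entries agree and it takes the desired value. This repair may spoil the substitution $x_5=x_4$, so repair that one next. At $x_5=x_4$ we have $u=p(P,x_4,x_4)=P$, so $v$ becomes
$$w=p\bigl(P,\;p(P,x_3,x_4),\;p(x_1,x_2,x_4)\bigr),$$
and we put $t_5=p(v,w,P)$. Check all four substitutions: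

- $x_5=x_4$: $v=w$, so $t_5=P$.
- $x_4=x_3$: $v=p(x_1,x_2,x_5)$ as just seen, and $w=p(P,p(P,x_3,x_3),P)=p(P,P,P)=P$. So $t_5=p(v,P,P)=p(x_1,x_2,x_5)$.
- $x_3=x_2$: $P=x_1$, so $v=p\bigl(p(x_1,x_4,x_5),p(x_1,x_2,x_5),p(x_1,x_2,x_5)\bigr)=p(x_1,x_4,x_5)$. Also $w=p\bigl(x_1,p(x_1,x_2,x_4),p(x_1,x_2,x_4)\bigr)=x_1$. So $t_5=p(v,x_1,x_1)=p(x_1,x_4,x_5)$.
- $x_2=x_1$: $P=x_3$, so $v=p(p(x_3,x_4,x_5),x_5,x_5)=p(x_3,x_4,x_5)$ and $w=p(x_3,x_4,x_4)=x_3$. So $t_5=p(v,x_3,x_3)=p(x_3,x_4,x_5)$.

Each later repair left the earlier ones intact. The reason, in general, is that the prescribed values for different substitutions are compatible with each other. That is the content of the next proof.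

**Lemma 4.** There are terms $t_n(x_1,\dots,x_n)$ ($n$ odd) in the language of $p$, with $t_1=x_1$, such that for odd $n\ge3$ and $1\le i\le n-1$, $\mathcal M$ satisfies
$$t_n(x_1,\dots,x_n)\big|_{x_{i+1}=x_i}=t_{n-2}(x_1,\dots,x_{i-1},x_{i+2},\dots,x_n).\tag{1}$$

**Step 1: set-up.** We translate substitutions into endomorphisms. Let $n\ge3$ be odd and suppose that $t_1,\dots,t_{n-2}$ have been found. Let $F$ be the $\mathcal M$-free algebra on $x_1,\dots,x_n$; two terms in these variables are equal in $F$ exactly when $\mathcal M$ satisfies the corresponding identity. Let $e_i$ be the endomorphism of $F$ with $x_{i+1}\mapsto x_i$ that fixes the other generators. Then $e_ie_i=e_i$. Put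
$$u_i=t_{n-2}(x_1,\dots,x_{i-1},x_{i+2},\dots,x_n)\qquad(1\le i\le n-1),$$
the prescribed value. Since $x_i,x_{i+1}$ do not occur in $u_i$, we have $e_iu_i=u_i$. We seek $t\in F$ with $e_it=u_i$ for all $i\le n-1$.

**Step 2: successive repairs.** We define candidates that are correct for more and more $i$. Put $u^{(0)}=x_1$ and
$$u^{(k)}=p\bigl(u^{(k-1)},\,e_ku^{(k-1)},\,u_k\bigr)\qquad(1\le k\le n-1).$$
We claim that $e_iu^{(k)}=u_i$ for all $1\le i\le k$. Given the claim, any term representing $u^{(n-1)}$ serves as $t_n$. We prove the claim by induction on $k$; for $k=0$ it is empty.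

**Step 3: the new index, $i=k$.** This is the point of the repair. Since $e_ke_k=e_k$ and $e_ku_k=u_k$,
$$e_ku^{(k)}=p\bigl(e_ku^{(k-1)},\,e_ku^{(k-1)},\,u_k\bigr)=u_k .$$

**Step 4: the old indices, $i<k$.** We show that the repair does no damage. By the induction hypothesis $e_iu^{(k-1)}=u_i$, so
$$e_iu^{(k)}=p\bigl(u_i,\;e_ie_ku^{(k-1)},\;e_iu_k\bigr).$$
If the last two entries agree, the value is $u_i$, as wanted. So it suffices to show
$$e_ie_ku^{(k-1)}=e_iu_k .$$

*Suppose $i<k-1$.* The pairs $\{x_i,x_{i+1}\}$ and $\{x_k,x_{k+1}\}$ are disjoint, so $e_i$ and $e_k$ commute, and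
$$e_ie_ku^{(k-1)}=e_ke_iu^{(k-1)}=e_ku_i .$$
Here $k\ge3$ and $k\le n-1$, so $n\ge5$ because $n$ is odd. In the argument list of $u_i$ the variables $x_k,x_{k+1}$ are adjacent. By (1) for $t_{n-2}$, $e_ku_i$ is $t_{n-4}$ applied to $x_1,\dots,x_n$ with $x_i,x_{i+1},x_k,x_{k+1}$ omitted. In the argument list of $u_k$ the variables $x_i,x_{i+1}$ are adjacent, and by (1) again $e_iu_k$ is the same element. So $e_ku_i=e_iu_k$.

*Suppose $i=k-1$.* Let $f=e_{k-1}e_k$, with $e_k$ applied first. Then $f$ sends $x_k$ and $x_{k+1}$ to $x_{k-1}$ and fixes the other generators. Applying $e_{k-1}$ before $f$ changes nothing: $fe_{k-1}=f$, as one sees on generators. Hence, by the induction hypothesis for the index $k-1$,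
$$f\bigl(u^{(k-1)}\bigr)=f\bigl(e_{k-1}u^{(k-1)}\bigr)=f(u_{k-1}).$$
Now $u_{k-1}=t_{n-2}(x_1,\dots,x_{k-2},x_{k+1},x_{k+2},\dots,x_n)$, so
$$f(u_{k-1})=t_{n-2}(x_1,\dots,x_{k-2},x_{k-1},x_{k+2},\dots,x_n)=u_k .$$
Finally $e_{k-1}u_k=u_k$, because $e_{k-1}$ moves only $x_k$, which does not occur in $u_k$. So both sides of the required equation equal $u_k$. $\blacksquare$

For $n=3$ the recipe gives $u_1=x_3$, $u_2=x_1$, $u^{(1)}=p(x_1,x_1,x_3)=x_3$ and $t_3=u^{(2)}=p(x_3,x_2,x_1)$. This is not $p(x_1,x_2,x_3)$, but it satisfies (1) as well, and the argument uses nothing about the $t_n$ except (1).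

## Alternating words in a free group

We now prove Theorem 1. Let $p$ be a Mal'cev polynomial operation of $\mathbf A$. If $\mathbf A$ lies in a congruence permutable variety, Mal'cev's theorem provides one.

**Step 1: reduction to $(A;p)$.** We discard all operations but $p$. Congruences of $\mathbf A$ are preserved by polynomial operations, so $\mathrm{Con}\,\mathbf A$ is a sublattice of $\mathrm{Con}(A;p)$. Suppose $\sigma:T\to\mathrm{Con}(A;p)$ is an onto homomorphism with $T$ a sublattice of $\mathcal N(K)$. Then $\sigma^{-1}(\mathrm{Con}\,\mathbf A)$ is a sublattice of $\mathcal N(K)$ which $\sigma$ maps onto $\mathrm{Con}\,\mathbf A$. So it is enough to treat $(A;p)$, and we may assume $\mathbf A=(A;p)\in\mathcal M$.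

**Step 2: evaluating alternating words.** This step produces the map that will become $\psi$. For $\mathbf X\in\mathcal M$ with universe $X$, let $F(X)$ be the free group with basis $\{[x]:x\in X\}$, and let $H(X)\subseteq F(X)$ be the set of all elements
$$[a_1][a_2]^{-1}[a_3]\cdots[a_{n-1}]^{-1}[a_n],\qquad n\text{ odd},\ a_i\in X .$$
Define $\varphi_X:H(X)\to X$ by
$$\varphi_X\bigl([a_1][a_2]^{-1}\cdots[a_n]\bigr)=t_n(a_1,\dots,a_n).$$

We must check that the value depends on the group element only. Neighboring letters of an alternating word have opposite exponents, so the word is non-reduced exactly when $a_i=a_{i+1}$ for some $i$. Cancel these two letters. The letters in positions $i-1$ and $i+2$ (if present) again have opposite exponents, and the new word still begins and ends with exponent $+1$. So the result is an alternating word of the same kind, of odd length $n-2\ge1$. By (1), the value of $t$ does not change. Continuing, we reach a reduced alternating word with the same value. The reduced word of a group element is unique, so two alternating words for the same element have the same value. Clearly $\varphi_X([a])=t_1(a)=a$.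

**Step 3: compatibility with quotients.** This step will give (T2). Let $\theta\in\mathrm{Con}\,\mathbf A$, let $\pi:A\to A/\theta$ be the quotient map, and let $\pi_*:F(A)\to F(A/\theta)$ be the homomorphism with $[a]\mapsto[\pi(a)]$. Put $N_\theta=\ker\pi_*$. The quotient $\mathbf A/\theta$ is in $\mathcal M$, and $\pi_*$ maps $H(A)$ into $H(A/\theta)$. For $g=[a_1][a_2]^{-1}\cdots[a_n]$, since $t_n$ is a term,
$$\varphi_{A/\theta}(\pi_*g)=t_n(\pi(a_1),\dots,\pi(a_n))=\pi\bigl(t_n(a_1,\dots,a_n)\bigr)=\pi(\varphi_A(g)).$$
If $g,h\in H(A)$ and $gh^{-1}\in N_\theta$, then $\pi_*g=\pi_*h$, so $\pi(\varphi_A(g))=\pi(\varphi_A(h))$. In short,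
$$g,h\in H(A),\ gh^{-1}\in N_\theta\ \Longrightarrow\ (\varphi_A(g),\varphi_A(h))\in\theta.\tag{2}$$

**Step 4: the group $K$.** The set $H(A)$ is not a subgroup, since its elements have exponent sum $1$. We shift it to make it one. Fix $a_0\in A$ and let
$$K=\{g[a_0]^{-1}:g\in H(A)\}.$$
This is a subgroup of $F(A)$. It contains $1=[a_0][a_0]^{-1}$. For $g,h\in H(A)$,
$$(g[a_0]^{-1})(h[a_0]^{-1})=(g[a_0]^{-1}h)[a_0]^{-1},$$
and $g[a_0]^{-1}h$ is an alternating word beginning and ending with exponent $+1$, so it is in $H(A)$. Next,
$$(g[a_0]^{-1})^{-1}=[a_0]g^{-1}=([a_0]g^{-1}[a_0])[a_0]^{-1}.$$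
If $g=[a_1][a_2]^{-1}\cdots[a_n]$, then $g^{-1}=[a_n]^{-1}[a_{n-1}]\cdots[a_1]^{-1}$, so $[a_0]g^{-1}[a_0]\in H(A)$.

**Step 5: $K$ is free.** The theorem asserts this, so we exhibit a basis. From
$$[a_1][a_2]^{-1}\cdots[a_n][a_0]^{-1}=\bigl([a_1][a_0]^{-1}\bigr)\bigl([a_2][a_0]^{-1}\bigr)^{-1}\cdots\bigl([a_n][a_0]^{-1}\bigr)$$
we see that $K$ is generated by the elements $[a][a_0]^{-1}$; the one with $a=a_0$ is $1$ and may be dropped. The homomorphism $F(A)\to F(A\setminus\{a_0\})$ that kills $[a_0]$ and fixes the other basis elements maps $[a][a_0]^{-1}$ to $[a]$ for $a\neq a_0$. A nontrivial reduced word in the elements $[a][a_0]^{-1}$, $a\ne a_0$, is thus mapped to a nontrivial reduced word in a basis, which is not $1$. So these elements are free generators of $K$.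

**Step 6: the data for Lemma 3.** Put
$$M_\theta=K\cap N_\theta,\qquad \iota(a)=[a][a_0]^{-1},\qquad \psi(k)=\varphi_A(k[a_0])\quad(k\in K).$$
Here $M_\theta$ is normal in $K$, because $N_\theta$ is normal in $F(A)$; and $k[a_0]\in H(A)$ by the definition of $K$.

*(T1)* $\psi(\iota(a))=\varphi_A([a])=a$.

*(T2)* Let $kl^{-1}\in M_\theta$. Put $g=k[a_0]$, $h=l[a_0]$. Then $g,h\in H(A)$ and $gh^{-1}=kl^{-1}\in N_\theta$. By (2), $(\psi(k),\psi(l))\in\theta$.

*(T3)* Let $(a,b)\in\theta$. Then $\iota(a)\iota(b)^{-1}=[a][a_0]^{-1}[a_0][b]^{-1}=[a][b]^{-1}$. It is in $K$, and it is in $N_\theta$ because $\pi(a)=\pi(b)$. So it is in $M_\theta$.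

By Lemma 3, $\mathrm{Con}\,\mathbf A$ is a homomorphic image of a sublattice of $\mathcal N(K)$ with $K$ free. As $\mathcal N(K)\cong\mathrm{Con}\,K$ and varieties of lattices are closed under sublattices and homomorphic images, $\mathrm{Con}\,\mathbf A\in\mathbf{Con}\,\mathcal G$. This proves Theorem 1. $\blacksquare$

One might hope that $\theta\mapsto M_\theta$ embeds $\mathrm{Con}\,\mathbf A$ in $\mathcal N(K)$ as a sublattice. It does not in general. Let $A=\{0,u,v,w\}$ be the Klein four-group written additively, $p(x,y,z)=x-y+z$ and $a_0=0$. Let $\theta$ have classes $\{0,u\},\{v,w\}$ and $\theta'$ have classes $\{0,v\},\{u,w\}$. Then $\theta\wedge\theta'$ is equality, so $M_{\theta\wedge\theta'}=1$. But $\iota(u)=[u][0]^{-1}\in M_\theta$ and $\iota(v)=[v][0]^{-1}\in M_{\theta'}$, so their commutator lies in $M_\theta\cap M_{\theta'}$. It is not $1$, because $\iota(u),\iota(v)$ are two of the free generators of $K$. This is why Lemma 3 works with the sublattice generated by the $M_\theta$ and then passes to a quotient.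

## Groups, loops and quasigroups have the same congruence variety

We prove Theorem 2.

**Step 1: loops and quasigroups lie below groups.** We apply Theorem 1. The term $p(x,y,z)=(x/(y\backslash y))\cdot(y\backslash z)$ was checked above to be a Mal'cev term for quasigroups, and the same term works for loops. So all congruence lattices of loops and of quasigroups lie in $\mathbf{Con}\,\mathcal G$ (a trivial lattice, in case of an empty quasigroup, does too). Hence $\mathbf{Con}(\text{loops})$ and $\mathbf{Con}(\text{quasigroups})$ are contained in $\mathbf{Con}\,\mathcal G$.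

**Step 2: groups lie below loops and quasigroups.** We view each group as a loop and check that its congruences do not change. A group $G$ is a loop with $x\backslash y=x^{-1}y$ and $x/y=xy^{-1}$ and, forgetting $1$, a quasigroup. These are group terms, so every group congruence is a loop congruence and a quasigroup congruence. Conversely, $1=x\backslash x$ and $x^{-1}=x\backslash(x\backslash x)$ in $G$, so every loop or quasigroup congruence of $G$ is compatible with the group operations. Thus $\mathrm{Con}\,G$ is the congruence lattice of a loop and of a quasigroup, and $\mathbf{Con}\,\mathcal G$ is contained in both congruence varieties. $\blacksquare$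

So the answer to both questions is yes. Step 1 could also be done with left translations, as we saw; Theorem 1 covers every congruence permutable variety at once. The result (i) was not used.

## Congruence identities forced by permutability

**Corollary A.** $\mathbf{Con}\,\mathcal G$ is the largest congruence variety associated with a congruence permutable variety. For a lattice equation $\varepsilon$ the following are equivalent:

1. $\varepsilon$ is a congruence identity of groups;
2. $\varepsilon$ holds in $\mathcal N(F_m)$ for every free group $F_m$ of finite rank;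
3. $\varepsilon$ is a congruence identity of loops;
4. $\varepsilon$ is a congruence identity of quasigroups;
5. $\varepsilon$ holds in the congruence lattice of every algebra with a Mal'cev polynomial, in particular throughout every congruence permutable variety.

**Step 1: everything except (2)$\Rightarrow$(1).** These parts only combine what we have. By Theorem 1, $\mathbf{Con}\,\mathcal K\subseteq\mathbf{Con}\,\mathcal G$ for every congruence permutable $\mathcal K$, and $\mathcal G$ itself is congruence permutable, having the Mal'cev term $xy^{-1}z$. This is the first assertion. (1)$\Leftrightarrow$(3)$\Leftrightarrow$(4) is Theorem 2. (1)$\Rightarrow$(5) is Theorem 1. (5)$\Rightarrow$(1) holds because groups have a Mal'cev term. (1)$\Rightarrow$(2) holds because $\mathcal N(F_m)\cong\mathrm{Con}\,F_m$.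

**Step 2: a failure in some group gives a failure in a free group.** We start the proof of (2)$\Rightarrow$(1) by contraposition. The equation $\varepsilon$ is equivalent to a pair of inclusions. Suppose that an inclusion $s\le q$ that is part of $\varepsilon$ fails in $\mathcal N(G)$. Write $G\cong F/R$ with $F$ free. By the correspondence theorem $\mathcal N(G)$ is isomorphic to the interval $[R,F]$ of $\mathcal N(F)$, a sublattice. So there are $N_1,\dots,N_k\trianglelefteq F$ and an element $g\in s(N_1,\dots,N_k)\setminus q(N_1,\dots,N_k)$.

**Step 3: finitely many witnesses.** We show that $g\in s(N_1,\dots,N_k)$ depends on finitely many elements. Precisely: for every lattice term $s$ and every $g\in s(N_1,\dots,N_k)$ there is a finite set $S\subseteq F$ such that for every subgroup $F_0\supseteq S$ of $F$,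
$$g\in s(N_1\cap F_0,\dots,N_k\cap F_0),\quad\text{computed in }\mathcal N(F_0).$$
Note that $N_i\cap F_0\trianglelefteq F_0$. For a variable take $S=\{g\}$. For $s=s_1\wedge s_2$ take the union of the sets for $s_1$ and $s_2$. For $s=s_1\vee s_2$ write $g=h_1h_2$ with $h_j\in s_j(N_1,\dots,N_k)$, and take the union of the set for $h_1$ in $s_1$ and the set for $h_2$ in $s_2$.

**Step 4: restriction to finite rank.** Now we put the failure in a free group of finite rank. Let $F_0$ be generated by a finite part of the basis of $F$, large enough that $F_0$ contains the set $S$ for our $g$ and $s$. Then $g\in s(N_1\cap F_0,\dots,N_k\cap F_0)$. On the other hand, $q(N_1\cap F_0,\dots,N_k\cap F_0)\subseteq q(N_1,\dots,N_k)$ by induction on $q$: it is clear for variables, and intersections and products of smaller subgroups are smaller. As $g\notin q(N_1,\dots,N_k)$, the inclusion $s\le q$ fails in $\mathcal N(F_0)$, and $F_0$ is free of finite rank. $\blacksquare$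

**Corollary B.** Let $\mathcal K$ be a congruence permutable variety such that every group $G$ is the universe of some algebra $\mathbf G^*\in\mathcal K$ whose basic operations are polynomial operations of $G$. Then $\mathbf{Con}\,\mathcal K=\mathbf{Con}\,\mathcal G$.

*Proof.* The inclusion "$\subseteq$" is Theorem 1. For "$\supseteq$", every congruence of $G$ is preserved by the polynomial operations of $G$, so it is a congruence of $\mathbf G^*$. Hence $\mathrm{Con}\,G$ is a sublattice of $\mathrm{Con}\,\mathbf G^*$, and $\mathrm{Con}\,G\in\mathbf{Con}\,\mathcal K$. $\blacksquare$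

This applies, for instance, to loops, quasigroups, Moufang loops, Bol loops and inverse property loops: all of them have the quasigroup Mal'cev term, and every group belongs to each class, with operations that are group terms. It applies to heaps, where $\mathbf G^*$ is $G$ with the single operation $xy^{-1}z$, and to the variety $\mathcal M$ of all algebras $(A;p)$ with $p$ Mal'cev, with the same $\mathbf G^*$. The case of $\mathcal M$ says that the congruence identities of groups are exactly the lattice equations forced on congruence lattices by permutability alone.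

The last corollary uses a result of Hobby and McKenzie, which has played no part so far.

(ii) If $\mathcal K$ is a locally finite, congruence modular variety, then $\mathbf{Con}\,\mathcal K$ is contained in the congruence variety associated with the variety of loops.

**Corollary C.** If $\mathcal K$ is locally finite and congruence modular, then $\mathbf{Con}\,\mathcal K\subseteq\mathbf{Con}\,\mathcal G$. Hence $\mathbf{Con}\,\mathcal G$ is the largest congruence variety associated with any variety that is congruence permutable, or locally finite and congruence modular.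

*Proof.* By (ii) and Theorem 2, $\mathbf{Con}\,\mathcal K\subseteq\mathbf{Con}(\text{loops})=\mathbf{Con}\,\mathcal G$. Together with Corollary A this gives the final assertion, since $\mathcal G$ itself is congruence permutable. $\blacksquare$

Finally, the precedent behind the first guess keeps its force in one respect. By (i), $\mathbf{Con}\,\mathcal G\not\subseteq\mathbf{Con}\,\mathcal A$, although $\mathcal G$ is congruence permutable. So $\mathcal G$ cannot be replaced by $\mathcal A$ in the last sentence of Theorem 1, in Theorem 2, in Corollary A, or in the final assertion of Corollary C.
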